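\title{A $\sigma$-Asplund generated space $C(K)$ that does not embed into an Asplund generated space}

\begin{abstract}
We construct in ZFC a compact space $K$ of weight at most $\mathfrak c$ such that $C(K)$ is $\sigma$-Asplund generated but is not isomorphic to a subspace of an Asplund generated Banach space. We also characterize the subspaces of Asplund generated spaces by approximation with Asplund sets lying in larger spaces, show that every $\sigma$-Asplund generated space of density less than $\mathfrak b$ is Asplund generated, and show that $K$ is not a continuous image of a Radon--Nikod\'ym compact space.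
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real, and all compact spaces are Hausdorff. The closed unit balls of a Banach space $X$ and of its dual are $B_X$ and $B_{X^*}$. ``Countable'' includes finite. A bounded set $C\subset X$ defines on $B_{X^*}$ the pseudometric of uniform convergence on $C$,
\[
\rho_C(x^*,y^*)=\sup\{|\langle x^*-y^*,x\rangle| : x\in C\}.
\]

\begin{definition}\label{def:asplundset}
Let $M\subset X$ be bounded. The set $M$ is an \emph{Asplund set} if $(B_{X^*},\rho_C)$ is separable for every countable $C\subset M$. For $\varepsilon>0$, the set $M$ is \emph{$\varepsilon$-Asplund} if $(B_{X^*},\rho_C)$ is $\varepsilon$-separable for every countable $C\subset M$: there is a countable $D\subset B_{X^*}$ such that every $x^*\in B_{X^*}$ satisfies $\rho_C(x^*,d)<\varepsilon$ for some $d\in D$.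
\end{definition}

A set is Asplund exactly when it is $\varepsilon$-Asplund for every $\varepsilon>0$. A Banach space is \emph{Asplund} if each of its separable subspaces has a separable dual. If $C$ is a dense subset of the unit ball of a subspace $X_0\subset X$, then $\rho_C(x^*,y^*)$ is the norm of $(x^*-y^*)|_{X_0}$; hence $X$ is an Asplund space if and only if $B_X$ is an Asplund set. At the other extreme, every subset of $B_X$ is $\varepsilon$-Asplund for $\varepsilon>1$ (take $D=\{0\}$), while the unit vector basis $C$ of $\ell_1$ is not $1$-Asplund: $\rho_C$ is the norm distance of $\ell_\infty$, and an open ball of radius $1$ contains at most one of the uncountably many sequences of signs. So the numbers $\varepsilon$ for which $M$ is $\varepsilon$-Asplund measure how far $M$ is from being an Asplund set.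

\begin{definition}\label{def:generated}
A Banach space $X$ is \emph{Asplund generated} if there are an Asplund space $Y$ and a bounded linear map $T\colon Y\to X$ with $TY$ dense in $X$. It is \emph{$\sigma$-Asplund generated} if for every $\varepsilon>0$ the ball $B_X$ is the union of countably many $\varepsilon$-Asplund sets.
\end{definition}

It is known that $X$ is Asplund generated if and only if $X$ contains a linearly dense Asplund set, that subspaces of Asplund generated spaces are $\sigma$-Asplund generated, and that subspaces of $\sigma$-Asplund generated spaces are $\sigma$-Asplund generated. Being a subspace of an Asplund generated space is a condition that involves an unspecified larger space, whereas $\sigma$-Asplund generation is read off from $X$ alone. The following problem, posed in \cite{wc}, asks whether the second condition is an intrinsic description of the first.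

\medskip
\noindent\textbf{Problem.} \emph{Is every $\sigma$-Asplund generated Banach space isomorphic to a closed subspace of an Asplund generated Banach space?}
\medskip

There are reasons to expect a positive answer. Both classes are stable under subspaces, both are defined by testing countable sets only, and for separable $X$ there is nothing to prove: if $(x_n)_{n\ge1}$ is dense in $B_X$, then $\{x_n/n:n\ge1\}$ is a linearly dense Asplund set (Lemma~\ref{lem:perm}(d) below). A diagonal argument extends this well beyond separable spaces; see Theorem~\ref{thm:B}(3). Nevertheless the answer is negative. We write $\mathfrak c=2^\omega$.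

\begin{theorem}\label{thm:A}
There is a compact space $K$ of weight at most $\mathfrak c$ such that $C(K)$ is $\sigma$-Asplund generated, but $C(K)$ is not isomorphic to a subspace of an Asplund generated space.
\end{theorem}

The proof is in ZFC. To see where the two classes part, we name the property that subsets of a subspace inherit from the larger space. For $\varepsilon\ge0$, a bounded set $M\subset X$ is \emph{$\varepsilon$-outer Asplund} if there are a Banach space $Z$ containing $X$ isometrically and an Asplund set $A\subset Z$ with $M\subset A+\varepsilon B_Z$. Recall that $\sigma\le^*\theta$, for $\sigma,\theta\in\omega^\omega$, means $\sigma(n)\le\theta(n)$ for all but finitely many $n$, and that $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no upper bound for $\le^*$. A \emph{Radon--Nikod\'ym compact space} is a weak$^*$ compact subset of the dual of an Asplund space.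

\begin{theorem}\label{thm:B}
Let $K$ be the space of Theorem~\ref{thm:A}, constructed in Section~\ref{sec:K}.
\begin{enumerate}
\item[(1)] There is a set $\{\pi_\beta:\beta\in\Gamma\}\subset C(K)$ of functions $K\to[0,1]$ which is a countable union of $\varepsilon$-Asplund sets for every $\varepsilon>0$, is not a countable union of $\eta$-outer Asplund sets for any $\eta<\frac12$, and is $\frac12$-outer Asplund.
\item[(2)] A Banach space $X$ is isomorphic to a subspace of an Asplund generated space if and only if for every $\varepsilon>0$ the ball $B_X$ is a countable union of $\varepsilon$-outer Asplund sets.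
\item[(3)] Every $\sigma$-Asplund generated space of density less than $\mathfrak b$ is Asplund generated.
\item[(4)] $K$ is not a continuous image of a Radon--Nikod\'ym compact space.
\end{enumerate}
Consequently, the least density of a counterexample to the Problem lies in $[\mathfrak b,\mathfrak c]$.
\end{theorem}

An $\eta$-outer Asplund set is $\varepsilon$-Asplund for every $\varepsilon>2\eta$ (Remark~\ref{rem:outer}). In view of part (2), the Problem asks for a converse: can $\varepsilon$-Asplund sets with small $\varepsilon$ be approximated by Asplund sets, if we may enlarge the space and cut the sets into countably many pieces? Part (1) says that this fails as badly as it can for functions with values in $[0,1]$.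

Parts (2) and (3) are proved in Section~\ref{sec:covers}. Section~\ref{sec:tame} contains the two tools of the counterexample: a localization lemma for sets of functionals that come from Asplund sets, and a graph on whose space of cliques this lemma has a strong consequence. The space $K$ is built in Section~\ref{sec:K}, where the smallest case is worked out completely. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the positive and the negative property of $K$, and Section~\ref{sec:final} assembles the theorems.

\medskip
\noindent\textbf{Notation.} $\omega=\{0,1,2,\dots\}$; $\omega^{<\omega}$ is the set of finite sequences in $\omega$ and $[\omega]^{<\omega}$ the set of finite subsets of $\omega$. For sequences, $|s|$ is the length of $s$, $a|n$ is the initial segment of $a$ of length $n$, $s\subset\tau$ means that $s$ is an initial segment of $\tau$, and $s^\frown i$ is $s$ followed by $i$. We identify $\mathcal P(\omega)$ with the compact metrizable space $2^\omega$, and $\omega^\omega$ carries the product topology, in which it is completely metrizable with basic open sets $\{\tau:s\subset\tau\}$. We use the Baire category theorem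 in this form: if a nonempty completely metrizable space is a countable union of sets, then one of these sets is dense in some nonempty open set.

\section{Asplund sets and countable covers}\label{sec:covers}

It is convenient to replace countable $\varepsilon$-dense sets by covers, because covers can be refined. A real function has \emph{oscillation at most $\varepsilon$} on a set if any two of its values there differ by at most $\varepsilon$. Let $C$ be a family of real functions on a set $\Omega$. An \emph{$\varepsilon$-cover of $\Omega$ for $C$} is a countable cover of $\Omega$ by sets, called cells, on each of which every $f\in C$ has oscillation at most $\varepsilon$. Vectors of $X$ are functions on $B_{X^*}$, and an $\varepsilon$-cover of $B_{X^*}$ for $C\subset X$ is a countable cover by sets of $\rho_C$-diameter at most $\varepsilon$.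

\begin{lemma}\label{lem:covers}
\begin{enumerate}
\item[(a)] If $B_{X^*}$ has an $\varepsilon'$-cover for $C$ with $\varepsilon'<\varepsilon$, then $(B_{X^*},\rho_C)$ is $\varepsilon$-separable. If $(B_{X^*},\rho_C)$ is $\varepsilon$-separable, then $B_{X^*}$ has a $2\varepsilon$-cover for $C$. So a bounded set $M$ is Asplund if and only if $B_{X^*}$ has an $\varepsilon$-cover for every countable $C\subset M$ and every $\varepsilon>0$.
\item[(b)] Let $\Omega$ have an $\varepsilon_l$-cover for $C_l$, $1\le l\le r$. The common refinement of these covers is a $\max_l\varepsilon_l$-cover for $\bigcup_lC_l$; it is a $\sum_l|q_l|\varepsilon_l$-cover for $\{\sum_lq_lf_l:f_l\in C_l\}$, for fixed reals $q_l$; and if all functions take values in $[-1,1]$, it is a $\sum_l\varepsilon_l$-cover for $\{f_1\cdots f_r:f_l\in C_l\}$.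
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take one point from each nonempty cell; conversely, take the $\varepsilon$-balls around the points of $D$. (b) The refinement consists of the countably many intersections $U_1\cap\dots\cap U_r$ of cells. For products use $|\xi_1\cdots\xi_r-\xi'_1\cdots\xi'_r|\le\sum_l|\xi_l-\xi'_l|$ for $\xi_l,\xi'_l\in[-1,1]$, which follows by changing one factor at a time.
\end{proof}

\begin{lemma}\label{lem:perm}
Let $Z$ be a Banach space.
\begin{enumerate}
\item[(a)] The image of an Asplund set $A\subset Z$ under a bounded linear map $T\colon Z\to Y$ is Asplund.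
\item[(b)] If $A$ is Asplund in $Z$ and $A\subset Y\subset Z$ with $Y$ a closed subspace, then $A$ is Asplund in $Y$.
\item[(c)] If $A$ is Asplund and $q_1,\dots,q_k$ are reals, then $\{\sum_jq_ja_j:a_j\in A\}$ is Asplund.
\item[(d)] If $M_k\subset\mu_kB_Z$ $(k\ge1)$ are Asplund, $c_k>0$ and $c_k\mu_k\to0$, then $\bigcup_kc_kM_k$ is Asplund.
\end{enumerate}
\end{lemma}

\begin{proof}
We use the last statement of Lemma~\ref{lem:covers}(a). (a) Let $T\ne0$, and write a countable $C\subset TA$ as $TC'$ with $C'\subset A$ countable. The preimages under $\|T\|^{-1}T^*\colon B_{Y^*}\to B_{Z^*}$ of the cells of an $\varepsilon$-cover for $C'$ form an $\|T\|\varepsilon$-cover for $C$. (b) By the Hahn--Banach theorem the restriction map $B_{Z^*}\to B_{Y^*}$ is onto, and it preserves $\rho_C$ for $C\subset Y$; take the images of the cells. (c) A countable set of such combinations involves a countable set $C'\subset A$; apply Lemma~\ref{lem:covers}(b) with all $C_l=C'$. (d) Let $C\subset\bigcup_kc_kM_k$ be countable and $\varepsilon>0$. If $2c_k\mu_k\le\varepsilon$, then $B_{Z^*}$ itself has $\rho_{C\cap c_kM_k}$-diameter at most $\varepsilon$. For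 the finitely many other $k$ take $\varepsilon$-covers for $C\cap c_kM_k$. Their common refinement is an $\varepsilon$-cover for $C$.
\end{proof}

If $T\colon Y\to X$ is as in Definition~\ref{def:generated}, then $TB_Y$ is a linearly dense Asplund set by (a). This easy half of the equivalence quoted in Section~\ref{sec:intro} is all that Theorem~\ref{thm:A} needs. The other half, that a linearly dense Asplund set makes the space Asplund generated, is used without proof in parts (2), (3) and (4) of Theorem~\ref{thm:B}.

\begin{remark}\label{rem:outer}
An $\eta$-outer Asplund set $M\subset X$ is $\varepsilon$-Asplund for every $\varepsilon>2\eta$. Indeed, let $M\subset A+\eta B_Z$, let $C\subset M$ be countable, and choose a countable $C'\subset A$ with $C\subset C'+\eta B_Z$. Then $\rho_C\le\rho_{C'}+2\eta$ on $B_{Z^*}$, so a $\gamma$-cover of $B_{Z^*}$ for $C'$ restricts to a $(2\eta+\gamma)$-cover of $B_{X^*}$ for $C$.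
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $J\colon X\to Y$ be an isomorphic embedding into an Asplund generated space, with $\|x\|\le\kappa\|Jx\|$. We first make $J$ isometric. The formula $|y|=\inf\{\|x\|+\kappa\|y-Jx\|:x\in X\}$ defines a seminorm on $Y$ with $|y|\le\kappa\|y\|$, and $\|y\|\le\max(\|J\|,\kappa^{-1})|y|$ because $\|y\|\le\|Jx\|+\|y-Jx\|$. So $|\cdot|$ is an equivalent norm. Moreover $|Jx_0|=\|x_0\|$, since $\|x\|+\kappa\|Jx_0-Jx\|\ge\|x\|+\|x_0-x\|\ge\|x_0\|$ with equality at $x=x_0$. Asplund generation does not depend on the equivalent norm, so we may assume $X\subset Y$ isometrically. Let $M\subset Y$ be a linearly dense Asplund set and $\varepsilon>0$. For each finite tuple $q$ of rationals, $M_q=\{\sum_jq_jm_j:m_j\in M\}$ is Asplund by Lemma~\ref{lem:perm}(c), and $\bigcup_qM_q$ is dense in $Y$. The countably many sets $B_X\cap(M_q+\varepsilon B_Y)$ are $\varepsilon$-outer Asplund and cover $B_X$.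

Conversely, let $B_X\subset\bigcup_n(A_{j,n}+\frac1jB_{Z_{j,n}})$ for every $j\ge1$, with $A_{j,n}$ Asplund in $Z_{j,n}\supset X$. The Asplund sets live in different spaces, so we glue these along $X$. Let $\iota$ range over the pairs $(j,n)$, and let $Z$ be the quotient of $(\bigoplus_\iota Z_\iota)_{\ell_1}$ by the closed subspace $\mathcal N$ of all $(x_\iota)$ with $x_\iota\in X$ and $\sum_\iota x_\iota=0$. The canonical map $Z_\iota\to Z$ is isometric: for $z\in Z_\iota$ and $(x_{\iota'})\in\mathcal N$,
\[
\|z+x_\iota\|+\sum_{\iota'\ne\iota}\|x_{\iota'}\|\ \ge\ \|z+x_\iota\|+\Big\|\sum_{\iota'\ne\iota}x_{\iota'}\Big\|\ =\ \|z+x_\iota\|+\|x_\iota\|\ \ge\ \|z\|.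
\]
These maps agree on $X$, because the difference of the copies of $x\in X$ in two summands lies in $\mathcal N$. Thus $X\subset Z_\iota\subset Z$ consistently and $B_X\subset\bigcup_nA_{j,n}+\frac1jB_Z$ for all $j$, so $X$ is contained in the closed linear span $Y$ of $\bigcup_\iota A_\iota$ in $Z$. Each $A_\iota$ is Asplund in $Y$ by Lemma~\ref{lem:perm}(a),(b), and by (d) a suitably scaled union of the $A_\iota$ is a linearly dense Asplund set in $Y$. So $Y$ is Asplund generated.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $\{x_\gamma:\gamma\in\Theta\}$ be dense in $B_X$ with $|\Theta|<\mathfrak b$. For $n\ge1$ write $B_X=\bigcup_{j\in\omega}A^n_j$ with $\frac1n$-Asplund sets $A^n_j$, and choose $\sigma_\gamma\in\omega^\omega$ with $x_\gamma\in A^n_{\sigma_\gamma(n)}$ for all $n\ge1$. As $|\Theta|<\mathfrak b$, there is $\theta\in\omega^\omega$ with $\sigma_\gamma\le^*\theta$ for all $\gamma$. For $k\ge1$ put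
\[
M_k=\{x_\gamma:\sigma_\gamma(n)\le\max(\theta(n),k)\ \text{for all }n\ge1\}.
\]
Each $x_\gamma$ lies in some $M_k$, since $\sigma_\gamma(n)>\theta(n)$ for finitely many $n$ only. For each $n$, the set $M_k$ is covered by the finitely many sets $A^n_j$ with $j\le\max(\theta(n),k)$, so by Lemma~\ref{lem:covers} $B_{X^*}$ has a $\frac2n$-cover for every countable $C\subset M_k$. Hence $M_k$ is Asplund, and $\bigcup_k\frac1kM_k$ is a linearly dense Asplund set by Lemma~\ref{lem:perm}(d).
\end{proof}

In $C(K)$ it suffices to cover the compact space $K$ rather than the whole dual ball. By the Riesz representation theorem, $B_{C(K)^*}$ consists of the signed Radon measures $\mu$ on $K$ with $|\mu|(K)\le1$.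

\begin{lemma}\label{lem:measures}
Let $K$ be compact, $C\subset B_{C(K)}$ and $\varepsilon>0$. If $K$ has an $\varepsilon$-cover for $C$, then $B_{C(K)^*}$ has a $3\varepsilon$-cover for $C$.
\end{lemma}

\begin{proof}
The oscillation of a continuous function on a set equals its oscillation on the closure, so the cells may be taken closed. Subtracting from each cell the preceding ones, we partition $K$ into countably many nonempty Borel sets $H_k$ on which every $f\in C$ has oscillation at most $\varepsilon$. Pick $e_k\in H_k$. For $\mu\in B_{C(K)^*}$ put $\mu'=\sum_k\mu(H_k)\delta_{e_k}$. For $f\in C$,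
\[
\Big|\int f\,d\mu-\int f\,d\mu'\Big|\le\sum_k\int_{H_k}|f-f(e_k)|\,d|\mu|\le\varepsilon .
\]
The measure $\mu'$ lies in $Q=\{\sum_kt_k\delta_{e_k}:\sum_k|t_k|\le1\}$, which is norm separable; let $(\nu_n)$ be norm dense in $Q$. As $C\subset B_{C(K)}$, we have $\rho_C(\mu',\nu_n)\le\|\mu'-\nu_n\|\le\varepsilon/2$ for some $n$. So the sets $\{\mu:\rho_C(\mu,\nu_n)\le\frac32\varepsilon\}$ cover $B_{C(K)^*}$, and they have $\rho_C$-diameter at most $3\varepsilon$.
\end{proof}

\section{Tame sets and a space of cliques}\label{sec:tame}

\subsection*{Tame sets}
To show that a family of functions is not outer Asplund we must argue against an unknown space $Z$. The next definition keeps the only features of $Z$ that we need.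

\begin{definition}\label{def:tame}
Let $G$ be a set. A set $V\subset\mathbb R^G$ is \emph{tame} if it is uniformly bounded, compact in the pointwise topology, and $\{y|_C:y\in V\}$ is norm separable in $\ell_\infty(C)$ for every countable $C\subset G$.
\end{definition}

\begin{lemma}\label{lem:tamesource}
If $A\subset Z$ is an Asplund set and $H_\beta\in A$ for $\beta\in G$, then $V=\{(\langle z^*,H_\beta\rangle)_{\beta\in G}:z^*\in B_{Z^*}\}$ is tame.
\end{lemma}

\begin{proof}
$V$ is bounded because $A$ is, and it is a continuous image of the weak$^*$ compact ball $B_{Z^*}$. For countable $C\subset G$, the map $z^*\mapsto(\langle z^*,H_\beta\rangle)_{\beta\in C}$ is an isometry of the separable space $(B_{Z^*},\rho_{\{H_\beta:\beta\in C\}})$ onto $\{y|_C:y\in V\}$.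
\end{proof}

Tameness is used in two ways. First, a tame set cannot realize all patterns of high and low values along a sequence of coordinates.

\begin{lemma}\label{lem:indep}
Let $V\subset\mathbb R^G$ be tame, $I$ a countably infinite set, $\beta_i\in G$ $(i\in I)$, and $\eta<\zeta$. Then there are disjoint finite sets $F_0,F_1\subset I$ such that no $y\in V$ satisfies $y(\beta_i)\le\eta$ for $i\in F_0$ and $y(\beta_i)\ge\zeta$ for $i\in F_1$.
\end{lemma}

\begin{proof}
Otherwise, for each $A\subset I$ the closed sets $\{y\in V:y(\beta_i)\ge\zeta\}$, $i\in A$, and $\{y\in V:y(\beta_i)\le\eta\}$, $i\in I\setminus A$, have the finite intersection property, so they have a common point $y^A$. On $C=\{\beta_i:i\in I\}$ the uncountably many vectors $y^A|_C$ are pairwise at distance at least $\zeta-\eta$.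
\end{proof}

Second, although tameness speaks of countable sets of coordinates, it yields open sets that are small in \emph{all} coordinates at once.

\begin{lemma}\label{lem:local}
Let $V\subset\mathbb R^G$ be tame, $W$ compact, $Z\subset V\times W$ nonempty and closed, and $\delta>0$. There is a nonempty relatively open $O\subset Z$ such that $|y(\beta)-y'(\beta)|\le\delta$ for all $(y,D),(y',D')\in O$ and all $\beta\in G$.
\end{lemma}

\begin{proof}
Suppose not. Then every nonempty open $O\subset Z$ contains two points whose first components differ by more than $\delta$ at some $\beta\in G$. The $\beta$-th coordinate is continuous and the compact space $Z$ is regular, so the two points have open neighborhoods with closures in $O$ such that the same inequality holds for every pair of points taken from the two neighborhoods. Starting from $O_\emptyset=Z$ we obtain nonempty open sets $O_\sigma$ and indices $\beta_\sigma$, for finite $0$--$1$ sequences $\sigma$, with $\overline{O_{\sigma^\frown0}}\cup\overline{O_{\sigma^\frown1}}\subset O_\sigma$ and $|y(\beta_\sigma)-y'(\beta_\sigma)|>\delta$ whenever $(y,D)\in O_{\sigma^\frown0}$ and $(y',D')\in O_{\sigma^\frown1}$.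 For $\xi\in2^\omega$ the set $\bigcap_nO_{\xi|n}=\bigcap_n\overline{O_{\xi|n}}$ is nonempty by compactness; let $y^\xi$ be the first component of one of its points. On the countable set $C$ of all $\beta_\sigma$ the vectors $y^\xi|_C$ are pairwise at distance more than $\delta$, which contradicts tameness.
\end{proof}

\subsection*{Colors and cliques}
We shall apply Lemma~\ref{lem:local} over a parameter space $W$ of subsets of $\omega$, and we want to profit from the open set $O$ wherever it happens to lie. So every open set of parameters should contain a finite set $S$ together with many one-point extensions $S\cup\{c\}$. On the other hand, the positive half of Theorem~\ref{thm:A} requires that two given indices rarely fit into the same parameter. The cliques of the following graph have both features.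

Fix a bijection
\[
\omega\to\omega\times[\omega]^{<\omega}\times(\omega^{<\omega}\times\omega^{<\omega})\times\omega,\qquad c\mapsto(n_c,S_c,x_c,d_c).
\]
In this role the elements of $\omega$ are called \emph{colors}; $n_c$ is the \emph{position}, $S_c$ (a finite set of colors) the \emph{wish set}, $x_c$ the \emph{code} and $d_c$ the \emph{digit} of $c$. Colors $c,c'$ are \emph{adjacent} if
\[
d_c\ne d_{c'}\quad\text{and}\quad(c'\in S_c\ \text{ or }\ c\in S_{c'}).
\]
A \emph{clique} is a set of colors any two distinct elements of which are adjacent, and $\mathcal K\subset\mathcal P(\omega)$ is the set of cliques. For a set $\ell$ of colors let $d(\ell)=\{d_c:c\in\ell\}$. We use the following properties.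
\begin{enumerate}
\item[(K1)] $\mathcal K$ is closed in $\mathcal P(\omega)$, since a non-clique is recognized from two of its elements. So $\mathcal K$ is compact metrizable, and the sets $[S,S']=\{D\in\mathcal K:S\subset D,\ D\cap S'=\emptyset\}$ with finite $S,S'$ form a clopen base. Subsets of cliques are cliques, so $S\in[S,S']$ whenever $[S,S']\ne\emptyset$.
\item[(K2)] A clique contains at most one color of each digit.
\item[(K3)] If $\ell\subset S_c$ and $d_c\notin d(\ell)$, then $c$ is adjacent to every element of $\ell$.
\end{enumerate}

\begin{lemma}[one step]\label{lem:step}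
Let $V\subset\mathbb R^G$ be tame and $\delta>0$. Let $D\mapsto y_D\in V$ and $D\mapsto\ell_D\in[\omega]^{<\omega}$ be arbitrary maps on $\mathcal K$. There are a countable $\mathcal D\subset\mathcal K$, a finite set $\ell$ of colors and $y\in V$ such that
\begin{enumerate}
\item[(i)] $\ell_D\subset\ell$ for all $D\in\mathcal D$;
\item[(ii)] $y$ lies in the pointwise closure of $\{y_D:D\in\mathcal D\}$;
\item[(iii)] if a color $c$ is adjacent to every element of $\ell$, then some $D\in\mathcal D$ contains $c$, and $y(\beta)\ge\inf\{y_D(\beta):D\in\mathcal D,\ c\in D\}-\delta$ for every $\beta\in G$.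
\end{enumerate}
\end{lemma}

\begin{proof}
There are countably many finite sets of colors, so by the Baire category theorem there are a finite $\ell'$ and a nonempty basic clopen $W\subset\mathcal K$ in which $\{D\in W:\ell_D=\ell'\}$ is dense. Let $\mathcal D$ be a countable subset of this set that is still dense in $W$, and let $\hat Z$ be the closure of $\{(y_D,D):D\in\mathcal D\}$ in $V\times W$. The projection of $\hat Z$ to $W$ is compact and contains $\mathcal D$, so it is $W$.

An open subset of $\hat Z$ given by Lemma~\ref{lem:local} need not lie over an open subset of $W$, so we first shrink $\hat Z$. If a chain of closed subsets of $\hat Z$ consists of sets projecting onto $W$, then so does its intersection, because the fibers over a point of $W$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal closed $Z\subset\hat Z$ projecting onto $W$. Let $O\subset Z$ be given by Lemma~\ref{lem:local}. By minimality the projection of the compact set $Z\setminus O$ is a proper closed subset of $W$. Hence there is a nonempty basic set $[S,S']\subset W$ such that every point of $Z$ lying over $[S,S']$ belongs to $O$.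

Put $\ell=\ell'\cup S\cup S'$ and choose $y$ with $(y,S)\in Z$; by (K1), $S\in[S,S']$, so $(y,S)\in O$. Then (i) and (ii) hold. Let $c$ be adjacent to every element of $\ell$. Then $S\cup\{c\}$ is a clique, and $c\notin S'$ since no color is adjacent to itself. So $S\cup\{c\}\in[S,S']$, and there is $y'$ with $(y',S\cup\{c\})\in O$. The point $(y',S\cup\{c\})$ lies in $\hat Z$ and in the open set $V\times\{D\in W:c\in D\}$, so it lies in the closure of $\{(y_D,D):D\in\mathcal D,\ c\in D\}$. Thus this set is nonempty and $y'(\beta)\ge\inf\{y_D(\beta):D\in\mathcal D,\ c\in D\}$, while $y(\beta)\ge y'(\beta)-\delta$ because both points lie in $O$.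
\end{proof}

The point of (iii) is that one vector $y$ serves all colors adjacent to $\ell$, although these colors are far from forming a clique: by (K3) they include infinitely many colors of the same digit.

\begin{remark}\label{rem:edges}
The edges of the graph are needed. On the space of cliques of the graph without edges, let $y_\emptyset=0$ and $y_{\{c\}}=e_c$ be the unit vectors in $\mathbb R^\omega$. The set $V=\{0\}\cup\{e_c:c\in\omega\}$ is tame, and for $\delta<1$ no $y\in V$ satisfies $y(c)\ge y_{\{c\}}(c)-\delta$ for two different $c$.
\end{remark}

\section{The compact space $K$}\label{sec:K}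

\subsection*{The design}
We look for functions $F_\beta\colon\Lambda\to[0,1]$, $\beta\in\Gamma$, on a set $\Lambda$; the space $K$ will be the pointwise closure of the \emph{traces} $(F_\beta(\lambda))_{\beta\in\Gamma}$. Consider first the functions $D_0\mapsto\frac1N1_{D_0}(i)$, $i\in\omega$, on $\mathcal P(\omega)$. They realize all patterns of the values $0$ and $\frac1N$, so by Lemma~\ref{lem:indep} their traces are not approximated by a tame set within any $\eta<\frac1{2N}$; but they are within $\frac1{2N}$ of a constant. We want to raise this distance to $\frac12$ without raising the oscillation $\frac1N$. To this end each function is allowed $N-1$ further steps of height $\frac1N$ along a tree whose branching is indexed by cliques. A function climbs only at the nodes of a countable list, so countably many functions see only countably many active nodes, and two functions climb together at only finitely many nodes. This keeps the oscillation at $\frac1N$. A tame approximation, however, climbs for all compatible functions simultaneously, by Lemma~\ref{lem:step}.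

One such tree is attached to every $s\in\omega^{<\omega}$, with height tending to infinity with $|s|$. An index is a pair $\beta=(a,\tau)$. The component $\tau$ selects the trees in which $\beta$ takes part and defeats countable decompositions through the Baire property of $\omega^\omega$. The component $a$ provides the lists and wish sets; since these must match data produced by an unknown tame set, $a$ runs through all possible guesses.

\subsection*{The construction}
Put $N_m=m+2$, $\mathcal K_0=\mathcal P(\omega)$, and $\mathcal K_i=\mathcal K$ for $i\ge1$. Let $T_0=\{\emptyset\}$ and $T_i=\mathcal K_0\times\dots\times\mathcal K_{i-1}$ for $i\ge1$. Elements of $T_i$ are \emph{nodes of level $i$}; they are finite sequences, and we use $|u|$, $u|j$, $u\subset u'$ and $u^\frown D$ as for sequences. The elements of the first coordinate $D_0$ of a node play the role of digits; the other coordinates are cliques of colors.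

Let $\mathcal Q_m$ be the set of \emph{guesses} $(S,(v_n)_{n\in\omega})$, where $S$ is a finite set of colors and the $v_n$ are nodes with $1\le|v_n|\le N_m-1$. Each $T_i$ has at most $\mathfrak c$ elements and $\mathfrak c^\omega=\mathfrak c$, so $\prod_{s\in\omega^{<\omega}}\mathcal Q_{|s|}$ has at most $\mathfrak c$ elements. Fix a surjection
\[
\omega^\omega\to\prod_{s\in\omega^{<\omega}}\mathcal Q_{|s|},\qquad a\mapsto(q_s(a))_s .
\]
If $q_s(a)=(S,(v_n))$, put $S_s(a)=S$, $L_s(a)=\{v_n:n\in\omega\}$ (the \emph{list}), and $n_{s,a}(v)=\min\{n:v_n=v\}$ for $v\in L_s(a)$.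

Let $\Gamma=\omega^\omega\times\omega^\omega$, $\Gamma_s=\{(a,\tau)\in\Gamma:s\subset\tau\}$, and $\beta|j=(a|j,\tau|j)$ for $\beta=(a,\tau)$. Fix $s$ with $|s|=m$ and $\beta=(a,\tau)\in\Gamma_s$. For $v\in L_s(a)$ let $c_{s,v}(\beta)$ be the color with
\begin{equation}\label{eq:color}
\text{position } n=n_{s,a}(v),\quad\text{wish set } S_s(a),\quad\text{code } \beta|(n+m),\quad\text{digit } \tau(m).
\end{equation}
The wish set and the digit do not depend on $v$. For a node $u=(D_0,\dots,D_{j-1})$ with $j\le N_m$ consider the conditions
\[
(0)\quad\tau(m)\in D_0;\qquad\qquad(k)\quad u|k\in L_s(a)\ \text{ and }\ c_{s,u|k}(\beta)\in D_k\qquad(1\le k<j).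
\]
The \emph{height} $h_{s,\beta}(u)\in\{0,\dots,j\}$ is the largest $i\le j$ such that conditions $(0),\dots,(i-1)$ hold. Condition $(k)$ depends only on $u|(k+1)$, so
\begin{equation}\label{eq:min}
h_{s,\beta}(u|i)=\min(h_{s,\beta}(u),i)\qquad(i\le|u|).
\end{equation}

Let $\Lambda=\{(s,u):s\in\omega^{<\omega},\ u\in T_{N_{|s|}}\}$; the pairs with a given $s$ form the \emph{block} $s$, and the nodes of level $N_{|s|}$ are its \emph{leaves}. Put
\[
F_\beta(s,u)=\begin{cases}h_{s,\beta}(u)/N_{|s|}&\text{if }\beta\in\Gamma_s,\\ 0&\text{otherwise,}\end{cases}
\]
and $F(\lambda)=(F_\beta(\lambda))_{\beta\in\Gamma}$. Let $K$ be the closure of $\{F(\lambda):\lambda\in\Lambda\}$ in $[0,1]^\Gamma$, and let $\pi_\beta\in C(K)$ be the coordinate functions, so that $\pi_\beta(F(\lambda))=F_\beta(\lambda)$. Since $|\Gamma|=\mathfrak c$, the weight of $K$ is at most $\mathfrak c$.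

The position and the code in \eqref{eq:color} serve to separate different indices.

\begin{lemma}[finite meeting]\label{lem:meet}
Let $\beta=(a,\tau)$ and $\beta'=(a',\tau')$ be distinct elements of $\Gamma_s$. There are only finitely many nodes $v\in L_s(a)\cap L_s(a')$ such that $c_{s,v}(\beta)$ and $c_{s,v}(\beta')$ lie in a common clique.
\end{lemma}

\begin{proof}
Two colors in a common clique are adjacent or equal. The maps $v\mapsto c_{s,v}(\beta)$ and $v\mapsto c_{s,v}(\beta')$ are injective, since different nodes of a list have different positions. Adjacency requires $c_{s,v}(\beta')\in S_s(a)$ or $c_{s,v}(\beta)\in S_s(a')$, and these two finite sets do not depend on $v$; so adjacency occurs for finitely many $v$. If the colors are equal, they have the same position $n=n_{s,a}(v)$ and the same code, so $\beta|(n+|s|)=\beta'|(n+|s|)$. As $\beta\ne\beta'$, this bounds $n$, and so equality occurs for finitely many $v$.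
\end{proof}

\subsection*{The first block}
The whole mechanism is visible in the block $s=\emptyset$, where $N_0=2$ and $\Gamma_\emptyset=\Gamma$. Identify a node $(D_0)$ of level $1$ with $D_0$, and drop the subscript $\emptyset$. For $\beta=(a,\tau)$ and a leaf $(D_0,D_1)\in\mathcal P(\omega)\times\mathcal K$, the value $\varphi_\beta(D_0,D_1)=F_\beta(\emptyset,(D_0,D_1))$ is
\[
0\ \text{ if }\tau(0)\notin D_0;\qquad1\ \text{ if }\tau(0)\in D_0,\ D_0\in L(a),\ c_{D_0}(\beta)\in D_1;\qquad\tfrac12\ \text{ otherwise.}
\]

\begin{example}\label{ex:first}
(U) \emph{For countable $C\subset\Gamma$, the closure in $[0,1]^C$ of the set of vectors $(\varphi_\beta(u))_{\beta\in C}$, $u\in T_2$, is a countable union of sets of sup-diameter at most $\frac12$.}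

Let $R$ be the union of the lists $L(a)$, $(a,\tau)\in C$; it is countable. Since $[0,1]^C$ is metrizable, a point $x$ of the closure is the limit of a sequence given by leaves $(D_0^k,D_1^k)$, and we may assume that the $D^k_0$ are all equal to some $D_0$ or all distinct. If they equal $D_0\notin R$, the value $1$ does not occur and $x\in\{0,\frac12\}^C$. If they equal $D_0\in R$, then $x$ lies in the set of vectors that vanish when $\tau(0)\notin D_0$ and take values in $\{\frac12,1\}$ elsewhere. If they are distinct and $x_\beta=x_{\beta'}=1$, then for large $k$ the clique $D_1^k$ contains the colors of both $\beta$ and $\beta'$ at $D^k_0$, so $\beta=\beta'$ by Lemma~\ref{lem:meet}. Then $x\in\{0,\frac12\}^C$, or $x$ lies, for some $\beta_0\in C$, in the set of vectors equal to $1$ at $\beta_0$ with values in $\{0,\frac12\}$ elsewhere. These are countably many sets of diameter at most $\frac12$.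

(L) \emph{For $\eta<\frac12$ there is no tame $V\subset\mathbb R^\Gamma$ containing points $g^u$, $u\in T_2$, with $|g^u(\beta)-\varphi_\beta(u)|\le\eta$ for all $\beta$ and $u$.}

Suppose there is, and let $\delta=\frac12-\eta$. For each $D_0\subset\omega$ apply Lemma~\ref{lem:step} to $D_1\mapsto g^{(D_0,D_1)}$, with empty sets $\ell_{D_1}$, and call the results $y_{D_0}$ and $\ell_{D_0}$. By the Baire category theorem in $\mathcal P(\omega)$ there are finite sets $\ell^*,P,P'$, with $P\cap P'=\emptyset$, and a countable set $\mathcal D_\emptyset$ dense in $\{D_0:P\subset D_0,\ D_0\cap P'=\emptyset\}$ with $\ell_{D_0}=\ell^*$ for $D_0\in\mathcal D_\emptyset$. Choose $a$ with $S(a)=\ell^*$ and $L(a)=\mathcal D_\emptyset$, let $\beta_i=(a,(i,i,\dots))$, and let $I=\omega\setminus(P\cup P'\cup d(\ell^*))$. Take $D_0\in\mathcal D_\emptyset$ and $i\in I$. If $i\notin D_0$, then $g^{(D_0,D_1)}(\beta_i)\le\eta$ for all $D_1$, so $y_{D_0}(\beta_i)\le\eta$ by (ii). If $i\in D_0$, then $c=c_{D_0}(\beta_i)$ is adjacent to all of $\ell^*$ by (K3), and $g^{(D_0,D_1)}(\beta_i)\ge1-\eta$ whenever $c\in D_1$; so $y_{D_0}(\beta_i)\ge1-\eta-\delta=\frac12$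 by (iii). By density, $D_0\in\mathcal D_\emptyset$ can be prescribed on any finite subset of $I$, and this contradicts Lemma~\ref{lem:indep}.
\end{example}

The first step alone gives functions with values $0,\frac12$ at distance $\frac14$ from a constant. The second step leaves the oscillation at $\frac12$ and doubles the distance from tame sets. The vectors $y_{D_0}$ are close to the top value at all $\beta_i$ with $i\in D_0\cap I$, while by Lemma~\ref{lem:meet} the traces themselves take the top value at two given $\beta_i,\beta_j$ over finitely many $D_0$ only. In block $s$ the oscillation drops to $1/N_{|s|}$ and the distance stays $\frac12$.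

\section{$C(K)$ is $\sigma$-Asplund generated}\label{sec:upper}

We decompose $\Gamma$ into the sets $\Gamma_w$, $w\in\omega^p$, and show that $K$ has $1/N_p$-covers for countable subfamilies of $\{\pi_\beta:\beta\in\Gamma_w\}$. There are three sources of points: limits through infinitely many blocks, blocks $s\supset w$, which are tall enough, and the finitely many short blocks $s\subsetneq w$, where steps are large but the digit is constant on $\Gamma_w$.

\begin{lemma}\label{lem:distinct}
Let $(s_k,u_k)\in\Lambda$ with distinct $s_k$, and let $\beta\ne\beta'$ in $\Gamma$. Then $\min(F_\beta(s_k,u_k),F_{\beta'}(s_k,u_k))\to0$.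
\end{lemma}

\begin{proof}
Otherwise there is $\theta>0$ such that both values exceed $\theta$ for all $k$ in an infinite set $E$. Let $\beta=(a,\tau)$, $\beta'=(a',\tau')$ and $m_k=|s_k|$. For $k\in E$ we have $s_k\subset\tau$ and $s_k\subset\tau'$; distinct initial segments of $\tau$ have distinct lengths, so $m_k\to\infty$ along $E$ and $\tau=\tau'$. For large $k\in E$ we have $\theta N_{m_k}\ge1$, so both heights at $u_k$ exceed $1$ and condition $(1)$ holds for $\beta$ and for $\beta'$. The colors of $\beta$ and $\beta'$ at $u_k|1$ then lie in one clique and have the same digit $\tau(m_k)$, so they are equal by (K2). Comparing codes gives $\beta|m_k=\beta'|m_k$ for all large $k\in E$, so $\beta=\beta'$.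
\end{proof}

Next we describe the limits within one block. Fix $s$, put $N=N_{|s|}$, let $C\subset\Gamma_s$ be countable, write $h_\beta=h_{s,\beta}$, and let $R=\{\emptyset\}\cup\bigcup_{(a,\tau)\in C}L_s(a)$, a countable set of nodes of levels at most $N-1$. For $v\in R$ and $D\in\mathcal K_{|v|}$ let
\[
B_{v,D}=\{\beta\in C:h_\beta(v^\frown D)=|v|+1\},
\]
the set of indices that reach $v$ and climb the step $D$. By \eqref{eq:min}, $h_\beta(v^\frown D)=h_\beta(v)+1_{B_{v,D}}(\beta)$. Let $\mathcal B_v$ be the family of pointwise limits of sequences $(B_{v,D^k})_k$ in $\mathcal P(C)$; constant sequences are allowed.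

\begin{lemma}\label{lem:block}
Let $\xi\in\{0,\dots,N\}^C$ be the pointwise limit of $(h_\beta(u_k))_{\beta\in C}$ with $u_k\in T_N$. There are $v\in R$ and $B\in\mathcal B_v$ such that $\xi_\beta=h_\beta(v)+1_B(\beta)$ for all $\beta\in C$ with at most one exception.
\end{lemma}

\begin{proof}
Heights are integers, so for each $\beta$ we have $h_\beta(u_k)=\xi_\beta$ for large $k$. Let $i\le N$ be maximal such that infinitely many $u_k$ have the same restriction $u=u_k|i$, and keep only these $k$.

\emph{Case (a): $u|j\notin R$ for some $j\le i$.} This is automatic if $i=N$. Take $j$ minimal; then $j\ge1$, $v=u|(j-1)\in R$, and $u|j=v^\frown D$ for some $D$. For $\beta\in C$ we have $h_\beta(u_k)\le j$: if $j<N$, condition $(j)$ fails because $u_k|j=u|j$ is not in the list of $\beta$, and if $j=N$ there is nothing to prove. By \eqref{eq:min}, $h_\beta(u_k)=h_\beta(v^\frown D)$ for all $k$. So the claim holds with $B=B_{v,D}$ and without exception.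

\emph{Case (b): $i<N$ and $u\in R$.} This holds whenever (a) fails. Write $u_k|(i+1)=u^\frown D^k$. By the maximality of $i$ each value $D^k$ occurs finitely often. By \eqref{eq:min}, $\beta\in B_{u,D^k}$ if and only if $h_\beta(u_k)\ge i+1$, so the sets $B_{u,D^k}$ converge to $B=\{\beta\in C:\xi_\beta\ge i+1\}\in\mathcal B_u$. Also $h_\beta(u)=\min(\xi_\beta,i)$ by \eqref{eq:min}. Hence $\xi_\beta=h_\beta(u)+1_B(\beta)$ whenever $\xi_\beta\le i+1$. Suppose $\xi_\beta,\xi_{\beta'}\ge i+2$. Then for large $k$ condition $(i+1)$ holds at $u_k$ for both indices: the node $u^\frown D^k$ is in both lists, and both colors at this node lie in one clique, a coordinate of $u_k$. There are infinitely many such nodes, so $\beta=\beta'$ by Lemma~\ref{lem:meet}. So $v=u$ works, with at most one exception.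
\end{proof}

\begin{lemma}\label{lem:samedigit}
If all $(a,\tau)\in C$ have the same digit $\tau(|s|)=q$, then $\mathcal B_v$ is countable for every $v\in R$.
\end{lemma}

\begin{proof}
For $v=\emptyset$, $B_{\emptyset,D}$ is $C$ or $\emptyset$ according as $q\in D$ or not, so $\mathcal B_\emptyset\subset\{C,\emptyset\}$. Let $|v|\ge1$, and for a color $c$ let $B^c_v$ be the set of $\beta=(a,\tau)\in C$ with $h_\beta(v)=|v|$, $v\in L_s(a)$ and $c_{s,v}(\beta)=c$. These sets are pairwise disjoint, $B_v^c=\emptyset$ unless $d_c=q$, and $B_{v,D}=\bigcup_{c\in D}B^c_v$. By (K2), $B_{v,D}$ is empty or equal to one $B^c_v$. If a limit $B$ of sets $B_{v,D^k}$ contains some $\beta$, then for large $k$ the set $B_{v,D^k}$ is the unique $B_v^c$ containing $\beta$, so $B=B^c_v$. Thus $\mathcal B_v\subset\{\emptyset\}\cup\{B^c_v:c\in\omega\}$.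
\end{proof}

\begin{lemma}\label{lem:cover}
Let $w\in\omega^p$ and let $C\subset\Gamma_w$ be countable. Then $K$ has a $1/N_p$-cover for $\{\pi_\beta:\beta\in C\}$.
\end{lemma}

\begin{proof}
The projection $\Omega$ of $K$ to $[0,1]^C$ is the closure of the set of vectors $(F_\beta(\lambda))_{\beta\in C}$. It suffices to cover $\Omega$ by countably many sets of sup-diameter at most $1/N_p$ and to take preimages. As $[0,1]^C$ is metrizable, each $x\in\Omega$ is the limit of a sequence $(F_\beta(s_k,u_k))_{\beta\in C}$, and we may assume that the $s_k$ are distinct or all equal to one $s$.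

If the $s_k$ are distinct, $x$ has at most one nonzero coordinate by Lemma~\ref{lem:distinct}. So $x$ lies on one of the countably many segments $\{te_\beta:0\le t\le1\}$, $\beta\in C$, each of which is a union of $N_p$ pieces of length $1/N_p$.

There are countably many $s$, so it remains to cover, for fixed $s$, the set $\Omega_s$ of limits through the block $s$. Let $N=N_{|s|}$ and $C_s=C\cap\Gamma_s$. Points of $\Omega_s$ vanish off $C_s$. If $s$ and $w$ are incomparable, then $C_s=\emptyset$ and $\Omega_s=\{0\}$. Otherwise, if $C_s\ne\emptyset$, apply Lemma~\ref{lem:block} to $C_s$: for $x\in\Omega_s$ there are $v\in R$, $B\in\mathcal B_v$, $\beta_0\in C_s$ and $e\in\{0,\dots,N\}$ such that $Nx_{\beta_0}=e$ and $Nx_\beta=h_\beta(v)+1_B(\beta)$ for $\beta\in C_s\setminus\{\beta_0\}$. If $s\supset w$, the points $x$ with given $(v,\beta_0,e)$ form a set of diameter at most $1/N\le1/N_p$, and there are countably many such triples. If $s\subsetneq w$, all elements of $C_s=C$ have the digit $w(|s|)$, so by Lemma~\ref{lem:samedigit} there are countably many quadruples $(v,B,\beta_0,e)$, and $\Omega_s$ is countable.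
\end{proof}

\begin{remark}\label{rem:digits}
Lemma~\ref{lem:cover} fails for $p\ge1$ if ``$d_c\ne d_{c'}$'' is replaced by ``$c\ne c'$'' in the definition of adjacency. Fix $\tau\supset w$ and $v=\omega\in T_1$, and choose recursively $\beta_j=(a_j,\tau)$ with $L_\emptyset(a_j)=\{v\}$ and $S_\emptyset(a_j)=\{c_0,\dots,c_{j-1}\}$, where $c_j=c_{\emptyset,v}(\beta_j)$. The $c_j$ are distinct, as their wish sets have different sizes, and every set of them would be a clique. So $\Omega$ would contain $\{\frac12,1\}^C$ for $C=\{\beta_j:j\in\omega\}$.
\end{remark}

\begin{proposition}\label{prop:upper}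
$C(K)$ is $\sigma$-Asplund generated. Moreover, for every $\varepsilon>0$ the set $\{\pi_\beta:\beta\in\Gamma\}$ is a countable union of $\varepsilon$-Asplund sets.
\end{proposition}

\begin{proof}
For $p\in\omega$, $r\ge0$ and $\bar w=(w_1,\dots,w_r)\in(\omega^p)^r$ let $M_{\bar w}=\{\pi_{\beta_1}\cdots\pi_{\beta_r}:\beta_j\in\Gamma_{w_j}\}$, which is $\{1\}$ for $r=0$. Let $C\subset M_{\bar w}$ be countable. Write each element of $C$ as such a product and apply Lemma~\ref{lem:cover} to the countable set of $j$-th factors, for each $j\le r$. By Lemma~\ref{lem:covers}(b), $K$ has an $(r+1)/N_p$-cover for $C$, and by Lemma~\ref{lem:measures},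
\begin{equation}\label{eq:theta}
B_{C(K)^*}\ \text{has a}\ \theta(r,p)\text{-cover for }C,\qquad\theta(r,p)=3(r+1)/N_p .
\end{equation}
For $r=1$ and $6/N_p<\varepsilon$, the sets $M_{(w)}$, $w\in\omega^p$, are $\varepsilon$-Asplund by Lemma~\ref{lem:covers}(a), and their union is $\{\pi_\beta:\beta\in\Gamma\}$.

Let $\varepsilon>0$. Consider the countably many data consisting of $p\in\omega$, rationals $q_1,\dots,q_k$ and tuples $\bar w^1,\dots,\bar w^k$ of lengths $r_1,\dots,r_k$ with entries in $\omega^p$ such that $\sum_l|q_l|\theta(r_l,p)<\varepsilon/4$. To such data assign the set $A$ of all $x\in B_{C(K)}$ with $\|x-\sum_lq_lf_l\|<\varepsilon/4$ for some $f_l\in M_{\bar w^l}$.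

These sets cover $B_{C(K)}$. The $\pi_\beta$ separate the points of $K$, so by the Stone--Weierstrass theorem the rational combinations of finite products of them (the empty product being $1$) are dense in $C(K)$. Given $x$, choose such a combination within $\varepsilon/4$, then $p$ so large that $\sum_l|q_l|\theta(r_l,p)<\varepsilon/4$, and let the entries of the tuples be the segments $\tau|p$ for the indices $(a,\tau)$ of the factors.

Each $A$ is $\varepsilon$-Asplund. Let $C\subset A$ be countable, choose $f_l(x)$ for $x\in C$ as in the definition, and put $C_l=\{f_l(x):x\in C\}$. For $x^*,y^*$ in one cell of the common refinement of the covers \eqref{eq:theta} for $C_1,\dots,C_k$, and for $x\in C$,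
\[
|\langle x^*-y^*,x\rangle|\le2\cdot\frac\varepsilon4+\sum_l|q_l|\,\theta(r_l,p).
\]
The right side is less than $\frac34\varepsilon$ and independent of $x$, so Lemma~\ref{lem:covers}(a) applies.
\end{proof}

\section{No countable decomposition into approximable pieces}\label{sec:lower}

We first treat one block. Part (L) of Example~\ref{ex:first} is extended in two ways: Lemma~\ref{lem:step} is iterated from the leaves down to level $1$, and the approximation is assumed only on a subset $G$ of $\Gamma$. The conclusion is that $G$ is thin: for some guess, the indices in $G$ making that guess miss a digit.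

\begin{proposition}\label{prop:block}
Let $0\le\eta<\frac12$, $s\in\omega^{<\omega}$, $m=|s|$, $N=N_m$ and $G\subset\Gamma$. Let $V\subset\mathbb R^G$ be tame and let $g^u\in V$ $(u\in T_N)$ satisfy $|g^u(\beta)-F_\beta(s,u)|\le\eta$ for $\beta\in G$, $u\in T_N$. Then there is a guess $Q\in\mathcal Q_m$ with
\[
\{\tau(m):(a,\tau)\in G\cap\Gamma_s,\ q_s(a)=Q\}\ne\omega .
\]
\end{proposition}

\begin{proof}
Let $\delta=(1-2\eta)/N>0$ and $h_\beta=h_{s,\beta}$. By downward induction on $i=N,\dots,1$ we choose for every $u\in T_i$ a point $y_u\in V$, a finite set $\ell_u$ of colors and a countable set $R_u$ of nodes of levels between $i$ and $N-1$ such that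
\begin{enumerate}
\item[(P1)] $y_u$ lies in the pointwise closure of $\{g^{u'}:u'\in T_N,\ u\subset u'\}$;
\item[(P2)] if $\beta=(a,\tau)\in G\cap\Gamma_s$ satisfies $h_\beta(u)=i$, $R_u\subset L_s(a)$, $\ell_u\subset S_s(a)$ and $\tau(m)\notin d(\ell_u)$, then $y_u(\beta)\ge1-\eta-(N-i)\delta$.
\end{enumerate}
The sets $R_u$ and $\ell_u$ collect what an index must guess in order to be carried to the top above $u$. The list may be countable, but the wish set must stay finite; this is why Lemma~\ref{lem:step} stabilizes the sets $\ell_D$.

For a leaf $u$ put $y_u=g^u$ and $\ell_u=R_u=\emptyset$; if $h_\beta(u)=N$, then $F_\beta(s,u)=1$ and $y_u(\beta)\ge1-\eta$. Let $u\in T_i$ with $1\le i\le N-1$. Apply Lemma~\ref{lem:step} to the maps $D\mapsto y_{u^\frown D}$ and $D\mapsto\ell_{u^\frown D}$ on $\mathcal K$, call the results $\mathcal D_u$, $\ell_u$, $y_u$, and put $R_u=\{u\}\cup\bigcup_{D\in\mathcal D_u}R_{u^\frown D}$. Property (P1) follows from (ii) and from (P1) for the nodes $u^\frown D$. Let $\beta$ be as in (P2). Then $u\in L_s(a)$, so $c=c_{s,u}(\beta)$ is defined; it has wish set $S_s(a)\supset\ell_u$ and digit $\tau(m)\notin d(\ell_u)$,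 so it is adjacent to every element of $\ell_u$ by (K3). Let $D\in\mathcal D_u$ contain $c$. Condition $(i)$ holds for $u^\frown D$, so $h_\beta(u^\frown D)=i+1$; also $R_{u^\frown D}\subset R_u$, and $\ell_{u^\frown D}\subset\ell_u$ by (i). So (P2) for $u^\frown D$ gives $y_{u^\frown D}(\beta)\ge1-\eta-(N-i-1)\delta$, and (iii) gives $y_u(\beta)\ge1-\eta-(N-i)\delta$.

At the root we use the Baire category theorem in $\mathcal P(\omega)$. There are a finite set $\ell^*$, disjoint finite sets $P,P'\subset\omega$, and a countable set $\mathcal D_\emptyset$ dense in $\{D_0:P\subset D_0,\ D_0\cap P'=\emptyset\}$ such that $\ell_{(D_0)}=\ell^*$ for $D_0\in\mathcal D_\emptyset$. The set $R^*=\bigcup_{D_0\in\mathcal D_\emptyset}R_{(D_0)}$ is countable, consists of nodes of levels between $1$ and $N-1$, and is nonempty because $N\ge2$ gives $(D_0)\in R_{(D_0)}$. Let $(v_n)_{n\in\omega}$ enumerate $R^*$, with repetitions if necessary, and put $Q=(\ell^*,(v_n))\in\mathcal Q_m$.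

Suppose that for every $i\in\omega$ there is $\beta_i=(a_i,\tau_i)\in G\cap\Gamma_s$ with $q_s(a_i)=Q$ and $\tau_i(m)=i$. Then $S_s(a_i)=\ell^*$ and $L_s(a_i)=R^*$. Let $I$ be the cofinite set $\omega\setminus(P\cup P'\cup d(\ell^*))$, and take $i\in I$ and $D_0\in\mathcal D_\emptyset$. If $i\in D_0$, then $h_{\beta_i}((D_0))=1$ and all hypotheses of (P2) hold for $u=(D_0)$, so
\[
y_{(D_0)}(\beta_i)\ge1-\eta-(N-1)\delta=\eta+\delta .
\]
If $i\notin D_0$, then $F_{\beta_i}(s,u')=0$ and $g^{u'}(\beta_i)\le\eta$ for all leaves $u'\supset(D_0)$, so $y_{(D_0)}(\beta_i)\le\eta$ by (P1). For disjoint finite $F_0,F_1\subset I$ the density of $\mathcal D_\emptyset$, together with $I\cap(P\cup P')=\emptyset$, gives $D_0\in\mathcal D_\emptyset$ with $F_1\subset D_0$ and $F_0\cap D_0=\emptyset$. This contradicts Lemma~\ref{lem:indep} with $\zeta=\eta+\delta$.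
\end{proof}

Now let $\Gamma$ be cut into countably many pieces $\Delta_l$, each with its own tame set. For fixed $a$, the Baire category theorem in the variable $\tau$ finds a piece that shows all digits at all long enough $s$ above some $s_0$. The difficulty is the order of choices: the bad guess depends on $s$ and $l$, while $l$ and $s_0$ depend on $a$. Since $a$ carries one guess for each $s$, we assign to each $s$ in advance the piece against which it is used, in such a way that every piece is attacked above every $s_0$.

\begin{proposition}\label{prop:lower}
Let $0\le\eta<\frac12$ and $\Gamma=\bigcup_{l\in\omega}\Delta_l$. It is impossible that for each $l$ there are a tame set $V_l\subset\mathbb R^{\Delta_l}$ and points $g^\lambda_l\in V_l$ $(\lambda\in\Lambda)$ with $|g_l^\lambda(\beta)-F_\beta(\lambda)|\le\eta$ for all $\beta\in\Delta_l$, $\lambda\in\Lambda$.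
\end{proposition}

\begin{proof}
Assume the contrary, and fix $\psi\colon\omega\to\omega$ taking every value infinitely often. For each $s$ let $Q_s\in\mathcal Q_{|s|}$ be given by Proposition~\ref{prop:block} for $G=\Delta_l$, $V=V_l$, $g^u=g_l^{(s,u)}$ with $l=\psi(|s|)$. Choose $a\in\omega^\omega$ with $q_s(a)=Q_s$ for all $s$. Since $\omega^\omega=\bigcup_l\{\tau:(a,\tau)\in\Delta_l\}$, there are $l$ and $s_0$ such that $\{\tau:(a,\tau)\in\Delta_l\}$ is dense in $\{\tau:s_0\subset\tau\}$. Choose $s\supset s_0$ with $\psi(|s|)=l$. For every $i\in\omega$ there is $\tau_i\supset s^\frown i$ with $(a,\tau_i)\in\Delta_l$. So the indices in $\Delta_l\cap\Gamma_s$ with guess $Q_s$ show every digit, contrary to the choice of $Q_s$.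
\end{proof}

The bound $\eta<\frac12$ is used only to make $\delta$ positive, and it cannot be relaxed: for $\eta=\frac12$ the one-point tame set consisting of the constant $\frac12$ approximates all traces.

\section{Proofs of the theorems}\label{sec:final}

\begin{corollary}\label{cor:outer}
Let $X$ be a closed subspace of $C(K)$ containing all $\pi_\beta$, and let $0\le\eta<\frac12$. Then $\{\pi_\beta:\beta\in\Gamma\}$ is not a countable union of sets that are $\eta$-outer Asplund as subsets of $X$.
\end{corollary}

\begin{proof}
Otherwise $\Gamma=\bigcup_l\Delta_l$ with $\{\pi_\beta:\beta\in\Delta_l\}\subset A_l+\eta B_{Z_l}$, where $A_l$ is Asplund in $Z_l\supset X$. Choose $H^l_\beta\in A_l$ with $\|\pi_\beta-H^l_\beta\|\le\eta$ for $\beta\in\Delta_l$. The set $V_l=\{(\langle z^*,H^l_\beta\rangle)_{\beta\in\Delta_l}:z^*\in B_{Z_l^*}\}$ is tame by Lemma~\ref{lem:tamesource}. The evaluation at $F(\lambda)\in K$ has norm at most $1$ on $X$; extend it to $z^*_{l,\lambda}\in B_{Z_l^*}$ by the Hahn--Banach theorem and put $g^\lambda_l=(\langle z^*_{l,\lambda},H^l_\beta\rangle)_{\beta\in\Delta_l}\in V_l$. Then $|g^\lambda_l(\beta)-F_\beta(\lambda)|=|\langle z^*_{l,\lambda},H^l_\beta-\pi_\beta\rangle|\le\eta$,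 which contradicts Proposition~\ref{prop:lower}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The weight of $K$ is at most $\mathfrak c$, and $C(K)$ is $\sigma$-Asplund generated by Proposition~\ref{prop:upper}. If $C(K)$ were isomorphic to a subspace of an Asplund generated space, then by Theorem~\ref{thm:B}(2) the ball $B_{C(K)}$, and with it the subset $\{\pi_\beta:\beta\in\Gamma\}$, would be a countable union of $\frac14$-outer Asplund sets, contrary to Corollary~\ref{cor:outer}.
\end{proof}

The same argument applies to the closed linear span $X$ of $\{\pi_\beta:\beta\in\Gamma\}$: it is $\sigma$-Asplund generated as a subspace of $C(K)$, and by Corollary~\ref{cor:outer} it is not isomorphic to a subspace of an Asplund generated space.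

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The first property is contained in Proposition~\ref{prop:upper}, and the second is Corollary~\ref{cor:outer} for $X=C(K)$. For the third, $\{\pi_\beta:\beta\in\Gamma\}\subset\{\frac12\cdot1\}+\frac12B_{C(K)}$, and a singleton is an Asplund set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Let $Y$ be an Asplund space, $L\subset Y^*$ weak$^*$ compact, and $\phi\colon L\to K$ a continuous surjection. Then $f\mapsto f\circ\phi$ embeds $C(K)$ isometrically into $C(L)$, so by Theorem~\ref{thm:A} it suffices to show that $C(L)$ is Asplund generated. The set $L$ is norm bounded by the uniform boundedness principle, and after scaling $L\subset B_{Y^*}$. Let $A=\{y|_L:y\in B_Y\}\cup\{1\}\subset B_{C(L)}$ and $A^r=\{f_1\cdots f_r:f_j\in A\}$. A countable $C\subset A$ comes, apart from the constant $1$, from the unit ball of a separable closed subspace $Y_0\subset Y$, and $Y_0^*$ is separable. Cover $Y_0^*$ by countably many sets of norm diameter at most $\varepsilon$; their preimages under $x^*\mapsto x^*|_{Y_0}$ form an $\varepsilon$-cover of $L$ for $C$. By Lemma~\ref{lem:covers}(b), $L$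 has an $r\varepsilon$-cover for every countable subset of $A^r$ and every $\varepsilon>0$, so $A^r$ is an Asplund set by Lemmas~\ref{lem:measures} and~\ref{lem:covers}(a). By Lemma~\ref{lem:perm}(d), $\bigcup_{r\ge1}2^{-r}A^r$ is Asplund. Its linear span is a subalgebra of $C(L)$ that contains $1$ and separates the points of $L$, so it is dense by the Stone--Weierstrass theorem.
\end{proof}

Parts (2) and (3) of Theorem~\ref{thm:B} were proved in Section~\ref{sec:covers}. For the last statement, by part (3) a counterexample to the Problem has density at least $\mathfrak b$, and $C(K)$ is a counterexample of density at most $\mathfrak c$, since the rational combinations of finite products of the $\mathfrak c$ many functions $\pi_\beta$ are dense in it. This completes the proof of Theorem~\ref{thm:B}.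

\begin{thebibliography}{1}

\bibitem{wc}
\emph{Weak compactness and $\sigma$-Asplund generated Banach spaces},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 90627}

\end{thebibliography}
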